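\title{Coherence of polynomial rings can fail after any prescribed number of variables}

\begin{abstract}
A commutative ring is coherent if its finitely generated ideals are finitely presented. For every countable field $k$ and every $d\ge 2$ we construct a countable integral domain $R\supset k$ such that $R[T_1,\dots,T_r]$ is coherent if and only if $r\le d-2$. For $d=3$ this disproves the conjecture that coherence of $R[T_1]$ implies coherence of all polynomial rings over $R$. The ring $R$ is an increasing union of polynomial rings in two variables over the local ring of the origin of affine $d$-space. The obstruction to coherence sits at discrete valuations centered at the origin, and a dimension count shows that fewer than $d-1$ variables cannot reach such a valuation.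
\end{abstract}

\section{Introduction}

All rings are commutative with unit. A ring $R$ is \emph{coherent} if every finitely generated ideal of $R$ is finitely presented, and \emph{stably coherent} if the polynomial rings $R[T_1,\dots,T_n]$ are coherent for all $n\ge 0$. Coherence is a finiteness property of linear equations: it says that for every equation $\phi_1z_1+\dots+\phi_az_a=0$ with coefficients in $R$, the solutions $z\in R^a$ form a finitely generated module.

Noetherian rings are stably coherent by Hilbert's basis theorem. So is a directed union $R=\bigcup R_i$ of Noetherian rings over which $R$ is flat, such as $k[x_1,x_2,\dots]$: an equation over $R[T_1,\dots,T_n]$ is defined over some $R_i[T_1,\dots,T_n]$, and by flatness its solutions are generated by the solutions over that Noetherian ring. In general there is no basis theorem for coherence: it is known that there are coherent rings which are not stably coherent. Put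
\[
\operatorname{Coh}(R)=\{r\ge 0 : R[T_1,\dots,T_r]\text{ is coherent}\}.
\]
Coherence passes to quotients by finitely generated ideals, and $R[T_1,\dots,T_r]$ is the quotient of $R[T_1,\dots,T_{r+1}]$ by $(T_{r+1})$. Hence $\operatorname{Coh}(R)$ is an initial segment of $\mathbb N=\{0,1,2,\dots\}$, and the question is where it can end. The following conjecture, posed in \cite{flat3}, says that it can only be $\varnothing$, $\{0\}$ or $\mathbb N$.

\medskip
\noindent\textbf{Conjecture $C_1$.} \emph{Let $R$ be a commutative ring. If $R[T_1]$ is coherent, then $R$ is stably coherent.}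
\medskip

One reason to expect this is that one variable can imitate two: the substitution $T_2\mapsto T_1^N$ is injective on polynomials of $T_1$-degree less than $N$, so every finite set of polynomials in $R[T_1,T_2]$ is reproduced faithfully in $R[T_1]$. The solutions of an equation, however, have unbounded degree, and the conjecture is false.

\begin{theorem}\label{thm:main}
Let $k$ be a countable field and $d\ge 2$. There is a countable integral domain $R\supset k$ such that, for $r\ge 0$, the ring $R[T_1,\dots,T_r]$ is coherent if and only if $r\le d-2$.
\end{theorem}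

For $d=3$ the ring $R[T_1]$ is coherent and $R[T_1,T_2]$ is not, so $R$ is not stably coherent and Conjecture $C_1$ fails. For $d=n+2$ the theorem refutes the analogous statement with $R[T_1,\dots,T_n]$ in place of $R[T_1]$.

\begin{corollary}\label{cor:class}
The set $\operatorname{Coh}(R)$ is always an initial segment of $\mathbb N$, and every initial segment ($\varnothing$, $\{0,\dots,n\}$ for each $n\ge0$, and $\mathbb N$) equals $\operatorname{Coh}(R)$ for some countable integral domain $R$ of any prescribed characteristic ($0$ or a prime). In particular, for no $n$ does coherence of $R[T_1,\dots,T_n]$ imply coherence of $R[T_1,\dots,T_{n+1}]$, even for domains.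
\end{corollary}

The idea is the following. Let $S$ be generated over a domain $C$ by a module $\Gamma$ of linear forms in two variables. If $\Gamma$ is divisible by an element $t\in C$ of positive valuation, then the equation $Xz_1+Yz_2=0$ has solutions with denominators $t^j$ for every $j$, and $S$ is not coherent (Section~\ref{sec:obstruction}). We take for base the local ring $(A,\mathfrak m)$ of the origin in affine $d$-space and build a module $G$ of linear forms with $G=\mathfrak mG$ (Section~\ref{sec:construction}). The ideal $\mathfrak m$ is not principal, so nothing forces $G$ to be divisible by a single element. With $d-1$ new variables one can impose $x_i=T_ix_d$, which makes $\mathfrak m$ principal and coherence fails (Section~\ref{sec:noncoherent}). With $r\le d-2$ variables, denominators have to be bounded at the height-one primes of normal domains finite over quotients of $A[T_1,\dots,T_r]$. The dimension formula shows that such a prime never lies over $\mathfrak m$, and over all other primes of $A$ the module $G$ is built to have bounded divisibility (Sections~\ref{sec:lattices} and~\ref{sec:coherent}).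

\section{Standard facts}\label{sec:facts}

A module is \emph{finitely presented} if it is the cokernel of a map between free modules of finite rank, and \emph{coherent} if it is finitely generated and all its finitely generated submodules are finitely presented. Thus a ring $B$ is coherent if and only if it is a coherent $B$-module. For the following facts see \cite[Ch.~2]{glaz}.
\begin{enumerate}
\item[(C1)] The kernel of a surjection from a finitely generated module onto a finitely presented module is finitely generated.
\item[(C2)] A ring $B$ is coherent if and only if the kernel of every linear map $\Phi\colon B^a\to B$ is finitely generated. (The images of these maps are the finitely generated ideals; use (C1).)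
\item[(C3)] If $0\to M'\to M\to M''\to 0$ is exact and $M',M''$ are coherent, then $M$ is coherent. Over a coherent ring, finitely presented modules are coherent.
\item[(C4)] Let $J\subset B$ be a finitely generated ideal. A $B/J$-module is finitely presented (respectively coherent) over $B/J$ if and only if it is so over $B$. If $B$ is coherent, so is $B/J$.
\end{enumerate}
We write $\kappa(\mathfrak q)$ for the residue field of a prime $\mathfrak q$, and use the following facts of commutative algebra.
\begin{enumerate}
\item[(A1)] In a Noetherian domain, a nonzero element lies in only finitely many height-one primes. If $E$ is a normal Noetherian domain, then $E_{\mathfrak q}$ is a discrete valuation ring for every height-one prime $\mathfrak q$, and $E=\bigcap_{\operatorname{ht}\mathfrak q=1}E_{\mathfrak q}$ inside the fraction field.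
\item[(A2)] If a domain $C$ is a localization of a finitely generated algebra over a field, then its normalization is a finite $C$-module.
\item[(A3)] Generic freeness: if $A$ is a Noetherian domain and $E$ a finitely generated $A$-algebra, then $E[1/a]$ is free over $A[1/a]$ for some $0\ne a\in A$. A flat local homomorphism $A'\to E'$ of Noetherian local rings satisfies going-down, so $\dim A'\le\dim E'$.
\item[(A4)] Dimension formula \cite[Thm.~15.6]{matsumura}. A Noetherian ring is \emph{universally catenary} if in each finitely generated algebra over it, all saturated chains of primes between two given primes have the same length; regular local rings are universally catenary. Let $A$ be a universally catenary Noetherian domain, $E\supseteq A$ a domain finitely generated as an $A$-algebra, and $\mathfrak q$ a prime of $E$ with $\mathfrak q\cap A=\mathfrak a$. Then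
\[
\operatorname{ht}\mathfrak q+\operatorname{trdeg}_{\kappa(\mathfrak a)}\kappa(\mathfrak q)=\operatorname{ht}\mathfrak a+\operatorname{trdeg}_{\operatorname{Frac}A}\operatorname{Frac}E .
\]
\item[(A5)] Let $\kappa$ be a field and $B=\kappa[X,Y]$. Then $B$ has global dimension $2$, so in an exact sequence $0\to Z\to F_1\to F_0\to M\to 0$ with $F_0,F_1$ free, $Z$ is projective. Finitely generated projective $B$-modules are free (Seshadri; Quillen--Suslin).
\item[(A6)] Gauss valuation. Let $V$ be a discrete valuation ring with valuation $v$, uniformizer $\pi$ and fraction field $\kappa$. For $0\ne w\in\kappa[X,Y]$ let $v(w)$ be the minimum of the valuations of the coefficients of $w$. Then $w\in\pi^jV[X,Y]$ if and only if $v(w)\ge j$, and $v(ww')=v(w)+v(w')$ because $(V/\pi)[X,Y]$ is a domain.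
\end{enumerate}

\section{The obstruction: divisible linear forms}\label{sec:obstruction}

\begin{lemma}\label{lem:obstruction}
Let $C$ be a domain with fraction field $\kappa$, let $\Gamma\subset\kappa X\oplus\kappa Y$ be a $C$-submodule containing $X$ and $Y$, and let $S$ be the $C$-subalgebra of the polynomial ring $\kappa[X,Y]$ generated by $\Gamma$. Suppose there are a valuation $v\colon\kappa^\times\to\mathbb Z$ with $v\ge0$ on $C\setminus\{0\}$ and an element $0\ne t\in C$ with $v(t)>0$ and $\Gamma=t\Gamma$. Then the kernel of $(X,Y)\colon S^2\to S$ is not finitely generated, and $S$ is not coherent.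
\end{lemma}

\begin{proof}
If $Xz_1+Yz_2=0$ in $\kappa[X,Y]$, unique factorization gives $(z_1,z_2)=(wY,-wX)$ with $w\in\kappa[X,Y]$. So the kernel is isomorphic to the $S$-module
\[
W=\{w\in\kappa[X,Y] : wX\in S,\ wY\in S\}.
\]
The ring $S$ is a graded subring of $\kappa[X,Y]$ with $S_0=C$, so $W$ is a graded submodule. If $w_1,\dots,w_s$ generate $W$ over $S$, then comparing constant terms in $w=\sum s_iw_i$ shows that the constant terms of the $w_i$ generate $W_0\subset\kappa$ over $C$. Since $v\ge0$ on $C$, the valuation $v$ is then bounded below on $W_0\setminus\{0\}$. But $\Gamma=t^j\Gamma$ gives $t^{-j}X,t^{-j}Y\in\Gamma\subset S$, so $t^{-j}\in W_0$ for all $j$, and $v(t^{-j})\le -j$. Thus $W$ is not finitely generated, and $S$ is not coherent by (C2).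
\end{proof}

\begin{example}\label{ex:dvr}
Let $V$ be a discrete valuation ring with fraction field $\kappa$ and uniformizer $t$, and let $\Gamma=\kappa X\oplus\kappa Y$. Then $S=V+(X,Y)\kappa[X,Y]$ is the ring of polynomials with constant term in $V$. Here $W=\kappa[X,Y]$, since $wX$ and $wY$ have constant term $0$, and $W_0=\kappa$ is not a finitely generated $V$-module. So $S$ is not coherent.
\end{example}

The ring of Theorem~\ref{thm:main} is a version of Example~\ref{ex:dvr} in which the one-dimensional base $V$ is replaced by a regular local ring of dimension $d$.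

\section{The ring $R$}\label{sec:construction}

Fix a countable field $k$ and $d\ge2$. Let $A=k[x_1,\dots,x_d]_{(x_1,\dots,x_d)}$, with maximal ideal $\mathfrak m$ and fraction field $K$. The simplest way to obtain a module $G$ of linear forms in two variables with $G=\mathfrak mG$ is a recurrence
\begin{equation}\label{eq:rec}
f_n=\beta_nf_{n+1}+\delta_nf_{n+2}\qquad(n\ge0)
\end{equation}
with coefficients in $\mathfrak m$, read backwards as the definition of $f_{n+2}$. The coefficients must be chosen so that Lemma~\ref{lem:obstruction} applies to no quotient and no localization of the resulting ring.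

\begin{lemma}\label{lem:choice}
There are elements $\beta_n,\delta_n\in\mathfrak m$ $(n\ge0)$ with the following properties.
\begin{enumerate}
\item[(P1)] $\delta_n\ne0$ and $\delta_n\mid\delta_{n+1}$; every nonzero prime of $A$ contains $\delta_n$ for $n\gg0$.
\item[(P2)] For every prime $\mathfrak a\ne\mathfrak m$ of $A$ we have $\beta_n\notin\mathfrak a$ for $n\gg0$.
\item[(P3)] No height-one prime of $A$ contains both $\beta_n$ and $\delta_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
The ring $A$ is countable, and being Noetherian it has countably many ideals. Let $a_0,a_1,\dots$ enumerate $\mathfrak m\setminus\{0\}$ and let $\mathfrak p_0,\mathfrak p_1,\dots$ enumerate the primes different from $\mathfrak m$. Put $\delta_n=a_0a_1\cdots a_n$. A nonzero prime contains some $a_i$, hence $\delta_n$ for $n\ge i$; this is (P1). For each $n$, the primes $\mathfrak p_0,\dots,\mathfrak p_n$ and the height-one primes containing $\delta_n$ are finite in number by (A1), and all differ from $\mathfrak m$ because $\operatorname{ht}\mathfrak m=d\ge2$. By prime avoidance $\mathfrak m$ is not contained in their union, and any $\beta_n\in\mathfrak m$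 outside the union gives (P2) and (P3).
\end{proof}

This lemma is the only place where the countability of $k$ enters the construction. Fix such $\beta_n,\delta_n$. Let $f_0,f_1$ be indeterminates over $K$ and define linear forms $f_{n+2}=\delta_n^{-1}(f_n-\beta_nf_{n+1})$, so that \eqref{eq:rec} holds. For each $n$ the pair $f_n,f_{n+1}$ is a basis of $Kf_0\oplus Kf_1$, so $A[f_n,f_{n+1}]$ is a polynomial ring over $A$, and $A[f_n,f_{n+1}]\subset A[f_{n+1},f_{n+2}]$ by \eqref{eq:rec}. Put
\[
R=\bigcup_{n\ge0}A[f_n,f_{n+1}]\subset K[f_0,f_1].
\]
This is a countable domain containing $k$. It is generated over $A$ by $G=\sum_nAf_n$, and $G=\mathfrak mG$ by \eqref{eq:rec}.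

For an $A$-algebra $C$ put $R_C=R\otimes_AC$. Tensor products commute with direct limits, so
\begin{equation}\label{eq:limit}
R_C=\varinjlim_n C[f_n,f_{n+1}],
\end{equation}
a direct limit of polynomial rings over $C$ along the maps $f_n\mapsto\beta_nf_{n+1}+\delta_nf_{n+2}$, $f_{n+1}\mapsto f_{n+1}$. As a direct limit of free modules, $R_C$ is flat over $C$, hence torsion-free if $C$ is a domain. For an ideal $I\subset C$ we have $R_C/IR_C=R_{C/I}$, and
\[
R[T_1,\dots,T_r]=R_P\quad\text{with}\quad P=A[T_1,\dots,T_r].
\]
So the quotients of $R[T_1,\dots,T_r]$ by extended primes of $P$ are rings $R_C$ with $C$ a domain. They have three possible shapes, with $0$, $1$ or $2$ variables.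

\begin{lemma}\label{lem:shapes}
Let $C$ be an $A$-algebra which is a domain, with fraction field $\kappa$, and let $\mathfrak a_0=\ker(A\to C)$.
\begin{enumerate}
\item[(a)] If $\mathfrak a_0=\mathfrak m$, then $R_C=C$.
\item[(b)] If $\mathfrak a_0\ne0,\mathfrak m$, then $C[h]\subset R_C\subset\kappa[h]$ for an indeterminate $h$.
\item[(c)] If $\mathfrak a_0=0$, then $\kappa[f_n,f_{n+1}]=\kappa[f_0,f_1]$ for all $n$, and $R_C=\bigcup_nC[f_n,f_{n+1}]\subset\kappa[f_0,f_1]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All $\beta_n,\delta_n$ vanish in $C$, so by \eqref{eq:rec} all $f_n$ vanish in $R_C$, and $C\to R_C$ is surjective. It is injective because taking constant terms gives a retraction $R\to A$.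

(b) By (P1) and (P2) there is $n_0$ such that $\delta_n=0$ and $\beta_n\ne0$ in $C$ for $n\ge n_0$. For such $n$ the transition map in \eqref{eq:limit} factors as
\[
C[f_n,f_{n+1}]\to C[f_{n+1}]\subset C[f_{n+1},f_{n+2}],\qquad f_n\mapsto\beta_nf_{n+1},\quad f_{n+1}\mapsto f_{n+1}.
\]
Therefore $R_C$ is also the direct limit of the interlaced system $C[f_n]$, $n>n_0$, whose maps are $f_n\mapsto\beta_nf_{n+1}$. These maps are injective and become isomorphisms over $\kappa$. Take $h=f_{n_0+1}$.

(c) Since $\delta_n\ne0$ in $C$, the transition maps are injective and become isomorphisms over $\kappa$.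
\end{proof}

\begin{remark}\label{rem:why}
Both (P1) and (P2) are there to keep Lemma~\ref{lem:obstruction} away. Suppose the prime $\mathfrak a=(x_2,\dots,x_d)$ contained no $\delta_n$. Then $C=A/\mathfrak a=k[x_1]_{(x_1)}$ is a discrete valuation ring, $R_C=\bigcup C[f_n,f_{n+1}]$ would still have two variables, and $\Gamma=\sum Cf_n$ would satisfy $\Gamma=x_1\Gamma$; so $R/\mathfrak aR$, and with it $R$, would not be coherent. Condition (P1) makes the number of variables drop on every proper quotient of $A$. Next suppose a height-one prime $\mathfrak a$ contained $\beta_n$ as well as $\delta_n$ for $n\gg0$. Then $\Gamma=\sum A_{\mathfrak a}f_n$ would be divisible by the uniformizer of $A_{\mathfrak a}$, so the localization $R_{A_{\mathfrak a}}$ of $R$ would not be coherent; but localizations of coherent rings are coherent, by (C2) and flatness. Condition (P3) is a uniform version of (P2) for height-one primes; it will show that all but finitely many valuations contribute no denominator at all.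
\end{remark}

\section{Failure of coherence for $r\ge d-1$}\label{sec:noncoherent}

\begin{proposition}\label{prop:noncoherent}
If $r\ge d-1$, then $R[T_1,\dots,T_r]$ is not coherent.
\end{proposition}

\begin{proof}
Since $R[T_1,\dots,T_{d-1}]$ is a quotient of $R[T_1,\dots,T_r]$ by a finitely generated ideal, (C4) reduces us to $r=d-1$. Let $P=A[T_1,\dots,T_{d-1}]$, let $\mathfrak p$ be the kernel of the $A$-algebra map $P\to K$, $T_i\mapsto x_i/x_d$, and let
\[
C=P/\mathfrak p=A[x_1/x_d,\dots,x_{d-1}/x_d]\subset K .
\]
The ideal $\mathfrak p$ is finitely generated because $P$ is Noetherian, so by (C4) it suffices to show that $R_C=R_P/\mathfrak pR_P$ is not coherent.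

By Lemma~\ref{lem:shapes}(c), $R_C$ is the $C$-subalgebra of $K[f_0,f_1]$ generated by $\Gamma=\sum_nCf_n$. In $C$ we have $x_i=(x_i/x_d)x_d$, so $\mathfrak mC=x_dC$, and \eqref{eq:rec} gives $f_n\in x_d\Gamma$ for all $n$. Hence $\Gamma=x_d\Gamma$. For a nonzero polynomial $g\in k[x_1,\dots,x_d]$ let $\operatorname{ord}g$ be the lowest degree of a monomial occurring in $g$. Lowest-degree forms multiply, so $\operatorname{ord}$ extends to a valuation of $K$. It is nonnegative on $A$, whose denominators have order $0$, and $\operatorname{ord}(x_i/x_d)=0$; so it is nonnegative on $C$. Also $\operatorname{ord}x_d=1$. Lemma~\ref{lem:obstruction} applies with $X=f_0$, $Y=f_1$, $v=\operatorname{ord}$ and $t=x_d$.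
\end{proof}

\section{Denominators at a discrete valuation}\label{sec:lattices}

The equation $f_0z_1+f_1z_2=0$, which destroys coherence over the ring $C$ above, is harmless over $A$ itself. The first steps of the recurrence show why. In the basis $f_2,f_3$,
\[
f_0=(\beta_0\beta_1+\delta_0)f_2+\beta_0\delta_1f_3,\qquad f_1=\beta_1f_2+\delta_1f_3 .
\]
All four coefficients lie in $\mathfrak m$. Over $C$, where $\mathfrak mC=x_dC$, both forms are divisible by $x_d$, and $w=x_d^{-1}$ is the first of the unbounded denominators. Over $A$, an element $w\in K$ with $wf_0,wf_1\in Af_2+Af_3$ satisfies $w\beta_1,w\delta_1\in A$; since $A$ is factorial and $\beta_1,\delta_1$ have no common prime factor by (P3), this forces $w\in A$. The point is that membership in a normal ring is tested at height-one primes, and $\mathfrak m$ is not one of them. This section carries out the test at every stage of the recurrence and at an arbitrary discrete valuation ring containing $A$.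

Let $V\supset A$ be a discrete valuation ring with valuation $v$, uniformizer $\pi$ and fraction field $\kappa$, and let $\mathfrak a=\pi V\cap A$ be its \emph{center} on $A$; an element of $A$ is a unit of $V$ exactly when it lies outside $\mathfrak a$. Consider the lattices
\[
L_n=Vf_n\oplus Vf_{n+1}\subset\kappa f_0\oplus\kappa f_1 .
\]
By \eqref{eq:rec}, $L_n\subset L_{n+1}$, with equality if $\delta_n\notin\mathfrak a$. Fix $\mu\ge0$. For $n\ge\mu$ let $\lambda_n\ge 0$ be the largest integer $j$ with $L_\mu\subset\pi^jL_n$. The sequence $\lambda_n$ is nondecreasing, and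
\[
\lambda=\lambda(V,\mu)=\sup_{n\ge\mu}\lambda_n\in\mathbb N\cup\{\infty\}
\]
measures how divisible the pair $f_\mu,f_{\mu+1}$ becomes in $R_V$. If $\mathfrak a=\mathfrak m$, then $f_n\in\pi L_{n+1}$ for all $n$, so $L_n\subset\pi L_{n+2}$ and $\lambda=\infty$. This is the only bad center.

\begin{lemma}\label{lem:lattice}
If $\mathfrak a\ne\mathfrak m$, then $\lambda<\infty$. If $\operatorname{ht}\mathfrak a\le1$, then $\lambda=0$.
\end{lemma}

\begin{proof}
If $\mathfrak a=0$, no $\delta_n$ lies in $\mathfrak a$, all $L_n$ coincide, and $\lambda=0$. Let $\mathfrak a\ne0,\mathfrak m$. Call $N\ge\mu$ \emph{stable} if $\beta_n\notin\mathfrak a$ and $\delta_n\in\mathfrak a$ for all $n\ge N$; stable indices exist by (P1) and (P2).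

If $N$ is stable, then $f_N\notin\pi L_n$ for all $n\ge N$. Indeed, write $f_N=s_nf_n+t_nf_{n+1}$ with $s_n,t_n\in V$. Then $s_N=1$, $t_N=0$, and substituting \eqref{eq:rec} gives
\[
s_{n+1}=s_n\beta_n+t_n,\qquad t_{n+1}=s_n\delta_n .
\]
Since $\beta_n\in V^\times$ and $\delta_n\in\pi V$, induction shows $s_n\in V^\times$ and $t_n\in\pi V$ for all $n\ge N$.

Now choose $b\ge0$ with $\pi^bf_N\in L_\mu$, which is possible because $L_\mu$ spans $\kappa f_0\oplus\kappa f_1$. For $n\ge N$ we get $f_N\in\pi^{-b}L_\mu\subset\pi^{\lambda_n-b}L_n$, so $\lambda_n-b\le0$. Hence $\lambda\le b<\infty$.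

Suppose $\operatorname{ht}\mathfrak a=1$; then $\mathfrak a\ne\mathfrak m$ as $d\ge2$. Let $N\ge\mu$ be minimal with $\delta_N\in\mathfrak a$. For $n\ge N$ we have $\delta_n\in\mathfrak a$ because $\delta_N\mid\delta_n$, and then $\beta_n\notin\mathfrak a$ by (P3); so $N$ is stable. For $\mu\le n<N$ we have $\delta_n\notin\mathfrak a$, so $L_\mu=L_N\ni f_N$. Thus $b=0$ is allowed, and $\lambda=0$.
\end{proof}

In the proof of coherence the pair $f_\mu,f_{\mu+1}$ will be replaced by a polynomial in $f_\mu$ and a polynomial in $f_{\mu+1}$. The bound survives this replacement.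

\begin{lemma}\label{lem:local}
Suppose $\lambda<\infty$. Let $e_1\in V[f_\mu]$ and $e_2\in V[f_{\mu+1}]$ be nonzero polynomials of degree at most $D$ with leading coefficients $\ell_1,\ell_2$, and put $N=\max\{v(\ell_1),v(\ell_2)\}+D\lambda$. If $w\in\kappa[f_0,f_1]$ satisfies $e_1w,e_2w\in R_V$, then $\pi^Nw\in R_V$.
\end{lemma}

\begin{proof}
Let $w\ne0$. By Lemma~\ref{lem:shapes}(c) there is $n\ge\mu$ with $e_1w,e_2w\in V[f_n,f_{n+1}]$. Let $v_n$ be the Gauss valuation of $\kappa[f_n,f_{n+1}]=\kappa[f_0,f_1]$ with respect to the variables $f_n,f_{n+1}$. By definition $\lambda_n=\min\{v_n(f_\mu),v_n(f_{\mu+1})\}$, so there is $i\in\{1,2\}$ such that $g=f_{\mu+i-1}$ has $v_n(g)=\lambda_n\le\lambda$. As $g$ is a linear form in $f_n,f_{n+1}$, the top homogeneous component of $e_i$ is $\ell_ig^{\deg e_i}$, and therefore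
\[
v_n(e_i)\le v_n(\ell_ig^{\deg e_i})=v(\ell_i)+\deg(e_i)\,\lambda_n\le N .
\]
By (A6), $v_n(w)=v_n(e_iw)-v_n(e_i)\ge-N$, that is, $\pi^Nw\in V[f_n,f_{n+1}]\subset R_V$.
\end{proof}

The exponent $N$ depends neither on $w$ nor on the stage $n$ at which $e_1w$ and $e_2w$ appear. It remains to pass from valuation rings to a normal ring.

\begin{lemma}\label{lem:glue}
Let $E\supset A$ be a normal Noetherian domain with fraction field $\kappa$. An element $w\in\kappa[f_0,f_1]$ lies in $R_E$ if it lies in $R_{E_{\mathfrak q}}$ for every height-one prime $\mathfrak q$ of $E$.
\end{lemma}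

\begin{proof}
Choose $0\ne s\in E$ with $sw\in E[f_0,f_1]$. For $\mathfrak q\not\ni s$ we have $w\in E_{\mathfrak q}[f_0,f_1]$. Only finitely many $\mathfrak q$ contain $s$, so there is one $n$ with $w\in E_{\mathfrak q}[f_n,f_{n+1}]$ for these $\mathfrak q$, and hence for all $\mathfrak q$. The coefficients of $w$ with respect to $f_n,f_{n+1}$ then lie in $\bigcap E_{\mathfrak q}=E$ by (A1).
\end{proof}

\begin{example}\label{ex:koszul}
The kernel of $(f_0,f_1)\colon R^2\to R$ is generated by $(f_1,-f_0)$. As in Lemma~\ref{lem:obstruction}, we must show that $w\in K[f_0,f_1]$ with $f_0w,f_1w\in R$ lies in $R$. Take $E=A$, $\mu=0$, $e_1=f_0$, $e_2=f_1$. For a height-one prime $\mathfrak q$ of $A$ the ring $V=A_{\mathfrak q}$ has center $\mathfrak q$, so $\lambda=0$ by Lemma~\ref{lem:lattice}, and $N=0$ in Lemma~\ref{lem:local} since $\ell_1=\ell_2=1$. Thus $w\in R_{A_{\mathfrak q}}$ for all $\mathfrak q$, and $w\in R$ by Lemma~\ref{lem:glue}. For $d=2$ this is the whole contrast of the theorem on one equation: its solution module is cyclic over $R$, and it is not finitely generated over the quotient of $R[T_1]$ in which $x_1=T_1x_2$.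
\end{example}

\section{Coherence for $r\le d-2$}\label{sec:coherent}

Example~\ref{ex:koszul} treats one equation over $A$. The general case brings three difficulties. The base $P=A[T_1,\dots,T_r]$ and its quotients have height-one primes whose centers on $A$ have larger height, so we can expect only a bound on denominators, not their absence. A bound on denominators does not by itself give finite generation over a non-Noetherian ring. And an arbitrary equation must be reduced to a statement about a pair $e_1,e_2$. We begin with the second difficulty: a Noetherian induction on the base lets us assume that the quotients by nonzero elements of the base are coherent, and then a bound is enough.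

\subsection{Reduction to bounded denominators}

\begin{lemma}\label{lem:induction}
Let $P$ be a Noetherian ring and $D$ a flat $P$-algebra. Assume that for every prime $\mathfrak p$ of $P$ the following holds: if $D/ID$ is coherent for all ideals $I\supsetneq\mathfrak p$, then $D/\mathfrak pD$ is coherent. Then $D$ is coherent.
\end{lemma}

\begin{proof}
Suppose not. Then the set of ideals $I\subset P$ with $D/ID$ not coherent contains $0$, and it has a maximal element $I$. The zero ring is coherent, so $I\ne P$, and by assumption $I$ is not prime. Choose $c_1,c_2\notin I$ with $c_1c_2\in I$ and put $J_i=I+(c_i)$. Then $J_1J_2\subset I$, and $D/J_1D$, $D/J_2D$ are coherent rings by maximality of $I$. Consider the exact sequence of $D$-modules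
\[
0\to J_1D/ID\to D/ID\to D/J_1D\to0 .
\]
By flatness $J_1D/ID\cong(J_1/I)\otimes_PD$. The module $J_1/I$ is finitely generated over the Noetherian ring $P/J_2$, hence finitely presented, so $J_1D/ID$ is finitely presented over $D/J_2D$ and therefore coherent over it by (C3). The ideals $J_1D$, $J_2D$, $ID$ are finitely generated. By (C4) both ends of the sequence are coherent $D$-modules, by (C3) so is $D/ID$, and by (C4) again $D/ID$ is a coherent ring. This is a contradiction.
\end{proof}

\begin{lemma}\label{lem:bounded}
Let $C$ be a domain and $S$ a $C$-algebra that is torsion-free as a $C$-module. Let $Z$ be the kernel of a linear map $\Phi\colon S^a\to S$. Suppose there are $0\ne c\in C$ and a finitely generated submodule $Z'\subset Z$ such that $cZ\subset Z'$ and $S/cS$ is coherent. Then $Z$ is finitely generated.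
\end{lemma}

\begin{proof}
We have $cZ=Z'\cap cS^a$: the inclusion $\subset$ holds by hypothesis, and if $cz\in Z'$ with $z\in S^a$, then $c\Phi(z)=0$, so $z\in Z$ by torsion-freeness. Thus $cZ$ is the kernel of $Z'\to(S/cS)^a$. The image of this map is a finitely generated submodule of the coherent module $(S/cS)^a$, hence finitely presented over $S/cS$, and over $S$ by (C4). By (C1), $cZ$ is finitely generated, and $cZ\cong Z$.
\end{proof}

With one variable the bound comes for free, because the solution module over the fraction field of $C$ is a direct summand.

\begin{lemma}\label{lem:rankone}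
Let $C$ be a domain with fraction field $\kappa$, and let $S$ be a ring with $C[h]\subset S\subset\kappa[h]$. If $S/cS$ is coherent for all $0\ne c\in C$, then $S$ is coherent.
\end{lemma}

\begin{proof}
Let $\Phi\colon S^a\to S$ be linear with kernel $Z$, and let $Z_\kappa$ be the kernel of its extension $\kappa[h]^a\to\kappa[h]$, so that $Z=Z_\kappa\cap S^a$. The quotient $\kappa[h]^a/Z_\kappa$ is isomorphic to an ideal of the principal ideal domain $\kappa[h]$, hence free. So $Z_\kappa$ is a direct summand of $\kappa[h]^a$, and it is free. Choose a basis $u_1,\dots,u_s$ of $Z_\kappa$, scaled to lie in $C[h]^a$; then $u_i\in Z$. Since $Z_\kappa$ is a summand, its coordinate functions extend to linear forms $\rho_1,\dots,\rho_s$ on $\kappa[h]^a$. Choose $0\ne c\in C$ such that all $c\rho_i$ have coefficients in $C[h]$. For $z\in Z$ we get $cz=\sum(c\rho_i)(z)\,u_i\in\sum Su_i$. Lemma~\ref{lem:bounded} and (C2) finish the proof.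
\end{proof}

For instance, the one-variable analogue $S=V+X\kappa[X]$ of Example~\ref{ex:dvr} is coherent, since $S/cS=V/cV$ is Noetherian for $0\ne c\in V$. This is why the construction needs two variables generically, and why one variable on the proper quotients of $A$ does no harm.

\subsection{The uniform bound}

The next proposition is the only place where the hypothesis $r\le d-2$ is used.

\begin{proposition}\label{prop:uniform}
Let $r\le d-2$, let $\mathfrak p$ be a prime of $P=A[T_1,\dots,T_r]$ with $\mathfrak p\cap A=0$, and let $C=P/\mathfrak p\supset A$, with fraction field $\kappa$. Let $\mu\ge0$, $0\ne e_1\in C[f_\mu]$ and $0\ne e_2\in C[f_{\mu+1}]$. Then there is $0\ne c\in C$ such that for all $w\in\kappa[f_0,f_1]$,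
\[
e_1w,\ e_2w\in R_C\quad\Longrightarrow\quad cw\in R_C .
\]
\end{proposition}

\begin{proof}
To use Lemma~\ref{lem:glue} we pass to the normalization $E$ of $C$. The domain $C$ is a localization of a quotient of $k[x_1,\dots,x_d,T_1,\dots,T_r]$, so $E$ is a finite $C$-module by (A2). Hence $E$ is a normal Noetherian domain, finitely generated as an $A$-algebra, and there is $0\ne c_0\in C$ with $c_0E\subset C$. By Lemma~\ref{lem:shapes}(c), $R_C\subset R_E\subset\kappa[f_0,f_1]$ and $c_0R_E\subset R_C$. Let $\mathfrak q$ run through the height-one primes of $E$. The discrete valuation ring $E_{\mathfrak q}$, with valuation $v_{\mathfrak q}$, has center $\mathfrak a=\mathfrak q\cap A$ on $A$.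

\emph{Step 1: $\mathfrak a\ne\mathfrak m$ for every $\mathfrak q$.} Suppose $\mathfrak a=\mathfrak m$. Then $\kappa(\mathfrak a)=k$, and (A4) gives
\[
1+\operatorname{trdeg}_k\kappa(\mathfrak q)=d+\operatorname{trdeg}_K\kappa\ge d .
\]
On the other hand, $\kappa(\mathfrak q)$ is algebraic over $\kappa(\mathfrak q\cap C)$ because $E$ is finite over $C$, and $C/(\mathfrak q\cap C)$ is a quotient of $P/\mathfrak mP=k[T_1,\dots,T_r]$. So $d-1\le\operatorname{trdeg}_k\kappa(\mathfrak q)\le r$, contrary to $r\le d-2$.

\emph{Step 2: $\operatorname{ht}\mathfrak a\le1$ for all but finitely many $\mathfrak q$.} By (A3) there is $0\ne a\in A$ with $E[1/a]$ free over $A[1/a]$. If $a\notin\mathfrak q$, then $E_{\mathfrak q}$ is a localization of $E[1/a]$, so $A_{\mathfrak a}\to E_{\mathfrak q}$ is flat and local, and $\operatorname{ht}\mathfrak a\le\operatorname{ht}\mathfrak q=1$. The element $a$ is nonzero in $E$ and lies in finitely many $\mathfrak q$ by (A1).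

\emph{Step 3: the bound.} Let $\ell_1,\ell_2\in C$ be the leading coefficients of $e_1,e_2$ and $D$ the maximum of their degrees. By Step 1 and Lemma~\ref{lem:lattice}, the number
\[
N_{\mathfrak q}=\max\{v_{\mathfrak q}(\ell_1),v_{\mathfrak q}(\ell_2)\}+D\,\lambda(E_{\mathfrak q},\mu)
\]
is finite for every $\mathfrak q$. If $a\ell_1\ell_2\notin\mathfrak q$, then $v_{\mathfrak q}(\ell_i)=0$, and $\lambda(E_{\mathfrak q},\mu)=0$ by Step 2 and Lemma~\ref{lem:lattice}; so $N_{\mathfrak q}=0$ for all but finitely many $\mathfrak q$. For each $\mathfrak q$ with $N_{\mathfrak q}>0$ choose $0\ne t_{\mathfrak q}\in\mathfrak q$, and let $c_1\in E$ be the product of the $t_{\mathfrak q}^{N_{\mathfrak q}}$. Then $v_{\mathfrak q}(c_1)\ge N_{\mathfrak q}$ for all $\mathfrak q$. If $e_1w,e_2w\in R_C$, Lemma~\ref{lem:local} gives $c_1w\in R_{E_{\mathfrak q}}$ for all $\mathfrak q$, and Lemma~\ref{lem:glue} gives $c_1w\in R_E$. The element $c=c_0c_1$ is nonzero, lies in $c_0E\subset C$, does not depend on $w$, and satisfies $cw\in c_0R_E\subset R_C$.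
\end{proof}

\begin{remark}
Step 1 is sharp. For $r=d-1$ the ring $C$ of Proposition~\ref{prop:noncoherent} is the localization of the polynomial ring $k[x_1/x_d,\dots,x_{d-1}/x_d,x_d]$ at elements that are nonzero constants modulo $x_d$. So $C$ is normal and $x_dC$ is a height-one prime over $\mathfrak m$ with $C/x_dC\cong k[T_1,\dots,T_{d-1}]$, of transcendence degree exactly $d-1$.
\end{remark}

\subsection{Two variables}

Over $\kappa[X,Y]$ the solution module of an equation is still free, but it need not be a direct summand: the solution $(Y,-X)$ of $Xz_1+Yz_2=0$ vanishes at the origin. It is a summand at every height-one prime, and this lets Cramer's rule play the role of the forms $\rho_i$ in Lemma~\ref{lem:rankone}, at the cost of a pair of denominators $e_1,e_2$.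

\begin{proposition}\label{prop:ranktwo}
In the situation of Proposition~\ref{prop:uniform}, assume that $R_C/cR_C$ is coherent for all $0\ne c\in C$. Then $R_C$ is coherent.
\end{proposition}

\begin{proof}
Let $\Phi\colon R_C^a\to R_C$ be linear with kernel $Z$. Put $X=f_0$, $Y=f_1$ and $B=\kappa[X,Y]$, so that $C[X,Y]\subset R_C\subset B$. Let $Z_\kappa$ be the kernel of the extension $\Phi\colon B^a\to B$; then $Z=Z_\kappa\cap R_C^a$. The sequence $0\to Z_\kappa\to B^a\to B\to B/\Phi(B^a)\to0$ and (A5) show that the finitely generated module $Z_\kappa$ is free. Let $u_1,\dots,u_s$ be a basis, scaled by elements of $C$ to lie in $C[X,Y]^a$; then $u_i\in Z$. If $s=0$ then $Z=0$, so let $s\ge1$. Let $M$ be the $a\times s$ matrix with columns $u_i$. For an $s$-element set $J$ of rows, let $M_J$ be the corresponding square submatrix and $\Delta_J=\det M_J\in C[X,Y]$. Let $\mathfrak d\subset B$ be the ideal generated by the $\Delta_J$.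

\emph{The ideal $\mathfrak d$ lies in no height-one prime $Q$ of $B$.} The module $B^a/Z_\kappa$ is isomorphic to an ideal of $B$, so its localization at $Q$ is an ideal of the discrete valuation ring $B_Q$, hence free. Therefore $M\colon B_Q^s\to B_Q^a$ is split injective. It remains injective over the residue field $\kappa(Q)$, so some $\Delta_J$ is not in $Q$.

It follows that every prime containing $\mathfrak d$ is maximal, so $B/\mathfrak d$ is a finitely generated $\kappa$-algebra that is zero or of dimension zero, and thus a finite-dimensional $\kappa$-vector space. The powers of $X$ are linearly dependent in it, so $\mathfrak d$ contains a nonzero element of $\kappa[X]$; the same argument with $Y$ gives a nonzero element of $\kappa[Y]$. Writing these elements as $B$-combinations of the $\Delta_J$ and clearing denominators, we obtain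
\[
0\ne e_1\in C[X],\qquad0\ne e_2\in C[Y],\qquad e_1,e_2\in\sum_JC[X,Y]\,\Delta_J .
\]
Let $c$ be the element given by Proposition~\ref{prop:uniform} for $e_1,e_2$ and $\mu=0$. Let $z\in Z$ and write $z=\sum w_iu_i$ with $w=(w_1,\dots,w_s)\in B^s$. If $z_J$ denotes the vector of entries of $z$ in the rows $J$, then $M_Jw=z_J$, and multiplying by the adjugate matrix gives $\Delta_Jw=\operatorname{adj}(M_J)z_J\in R_C^s$. Hence $e_1w_i,e_2w_i\in R_C$, so $cw_i\in R_C$ for all $i$, and $cz\in Z'=\sum R_Cu_i\subset Z$. As $c$ does not depend on $z$, Lemma~\ref{lem:bounded} shows that $Z$ is finitely generated. By (C2), $R_C$ is coherent.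
\end{proof}

For $\Phi=(X,Y)$ the matrix $M$ is the column $(Y,-X)$, the minors are $Y$ and $-X$, and one may take $e_1=X$, $e_2=Y$; the condition on $w$ is then the one defining the module $W$ of Lemma~\ref{lem:obstruction}.

\section{Proofs of the theorem and the corollary}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $R$ be the countable domain of Section~\ref{sec:construction}. For $r\ge d-1$ the ring $R[T_1,\dots,T_r]$ is not coherent by Proposition~\ref{prop:noncoherent}. Let $r\le d-2$. We apply Lemma~\ref{lem:induction} to the Noetherian ring $P=A[T_1,\dots,T_r]$ and the flat $P$-algebra $D=R_P=R[T_1,\dots,T_r]$. Let $\mathfrak p$ be a prime of $P$ such that $D/ID$ is coherent for all $I\supsetneq\mathfrak p$, and put $C=P/\mathfrak p$. Then $D/\mathfrak pD=R_C$, and $R_C/cR_C$ is coherent for every $0\ne c\in C$, as one sees by taking for $I$ the preimage of $cC$. Let $\mathfrak a_0=\mathfrak p\cap A$, the kernel of $A\to C$. If $\mathfrak a_0=\mathfrak m$, then $R_C=C$ by Lemma~\ref{lem:shapes}(a), and $C$ is Noetherian. If $\mathfrak a_0\ne0,\mathfrak m$, then $R_C$ is coherent by Lemma~\ref{lem:shapes}(b) and Lemma~\ref{lem:rankone}.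 If $\mathfrak a_0=0$, then $R_C$ is coherent by Proposition~\ref{prop:ranktwo}. So $D/\mathfrak pD$ is coherent in all cases, and $D$ is coherent.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
That $\operatorname{Coh}(R)$ is an initial segment was shown in the introduction; the fact used there is (C4). Let $k$ be the prime field of the prescribed characteristic. The segment $\{0,\dots,n\}$ is realized by Theorem~\ref{thm:main} with $d=n+2$; this also gives the last assertion. The segment $\mathbb N$ is realized by $k$ itself, by Hilbert's basis theorem. For $\varnothing$, take the ring $S$ of Example~\ref{ex:dvr} with $V=k[t]_{(t)}$. It is a countable domain that is not coherent, so $0\notin\operatorname{Coh}(S)$, and an initial segment not containing $0$ is empty.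
\end{proof}

\begin{thebibliography}{9}

\bibitem{flat3}
\emph{Flat ideals III},
\texttt{https://www2.math.uconn.edu/\allowbreak\%7Eglaz/\allowbreak Publications\_Selected\%20Articles/\allowbreak Glaz-Vasconcelos-\allowbreak FIIIIcomm\%20alg\%2012\%282\%29\%201984.pdf}

\bibitem{glaz}
Glaz, \emph{Commutative Coherent Rings}.

\bibitem{matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\end{thebibliography}
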